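# Almost everywhere convergence of square Walsh–Fourier sums in $L_p$, $p>1$

## 1. A spike on a four by four grid

Let $r(x)=1$ on $[0,\tfrac12)$ and $r(x)=-1$ on $[\tfrac12,1)$, extended with period $1$. The Rademacher functions are $r_i(x)=r(2^ix)$, and the Walsh functions on $[0,1)$ are $w_n=\prod_i r_i^{n_i}$, where $n=\sum_i n_i2^i$, $n_i\in\{0,1\}$, $n\in\mathbb N=\{0,1,2,\dots\}$. They form an orthonormal system. On the four quarters of $[0,1)$ the first four of them take the values
$$w_0=(1,1,1,1),\quad w_1=r_0=(1,1,-1,-1),\quad w_2=r_1=(1,-1,1,-1),\quad w_3=r_0r_1=(1,-1,-1,1).$$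
Put $D_n=\sum_{k<n}w_k$. Then, again on the quarters,
$$D_1=(1,1,1,1),\quad D_2=(2,2,0,0),\quad D_3=(3,1,1,-1),\quad D_4=(4,0,0,0).$$

In dimension $d$ put $w_k(x)=w_{k_1}(x_1)\cdots w_{k_d}(x_d)$ for $k\in\mathbb N^d$, $\hat f(k)=\int_{[0,1)^d}f\,w_k$ for $f\in L_1[0,1)^d$, and, for $n\in\mathbb N$, form the square partial sum
$$s_nf=s_{n,\dots,n}f=\sum_{0\le k_1,\dots,k_d\le n-1}\hat f(k)\,w_k .$$
Take $d=2$ and the spike $f=16\cdot 1_{[0,1/4)^2}$. Since $w_0,\dots,w_3$ equal $1$ on the first quarter, $\hat f(k)=1$ for $k_1,k_2\le3$. If some $k_l\ge4$, then $w_{k_l}$ contains a factor $r_i$ with $i\ge2$, has mean $0$ on each quarter, and $\hat f(k)=0$. So $s_nf(x)=D_n(x_1)D_n(x_2)$ for $n\le4$ and $s_nf=f$ for $n\ge4$. On the $16$ squares,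
$$s_3f=\begin{pmatrix}9&3&3&-3\\3&1&1&-1\\3&1&1&-1\\-3&-1&-1&1\end{pmatrix},\qquad s_4f=\begin{pmatrix}16&0&0&0\\0&0&0&0\\0&0&0&0\\0&0&0&0\end{pmatrix}.$$
The sums are eventually equal to $f$, but on the way they make waves far from the spike: $s_3f=-3$ on $[0,\tfrac14)\times[\tfrac34,1)$, where $f=0$.

How large are the waves of a sharper spike? We need a formula for $D_n$. Let $k<n$, and let $i$ be the highest digit in which $k$ and $n$ differ. Then $n_i=1$, $k_i=0$, and $k=m_i+j$ with $m_i=\sum_{s>i}n_s2^s$ and $0\le j<2^i$, where $j$ is arbitrary. Since $\sum_{j<2^i}w_{m_i+j}=w_{m_i}\prod_{s<i}(1+r_s)=2^iw_{m_i}1_{[0,2^{-i})}$ and $w_n=w_{m_i}r_i$ on $[0,2^{-i})$,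
$$D_n=w_n\sum_{i:\,n_i=1}2^i\,r_i\,1_{[0,2^{-i})}.\tag{1}$$
If $x\in[2^{-a-1},2^{-a})$, only $i\le a$ contribute, with $r_i(x)=1$ for $i<a$ and $r_a(x)=-1$. So $|D_n(x)|\le 2^a<1/x$. Trivially $|D_n|\le n$.

Let now $F=[0,2^{-N})^2$ and $f=1_F$. As before, $s_nf=4^{-N}D_n(x_1)D_n(x_2)$ for $n\le2^N$ and $s_nf=f$ afterwards. With $u_l=2^Nx_l$ we get $|s_nf|\le\min(1,1/u_1)\min(1,1/u_2)$. For $0<\alpha<1$ the set of $u$ where the right side exceeds $\alpha$ has area at most $\alpha^{-1}$ in the strip $u_1\le1$, and at most $\int_1^{1/\alpha}\frac{du_1}{\alpha u_1}=\alpha^{-1}\log\frac1\alpha$ in the rest. Hence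
$$\Big|\Big\{\sup_n|s_n1_F|>\alpha\Big\}\Big|\le|F|\,\alpha^{-1}\big(1+\log\tfrac1\alpha\big)\qquad(0<\alpha<1),$$
and the set is empty for $\alpha\ge1$. One spike is harmless. A general function is a superposition of many spikes with signs, and then it is not clear that the waves stay under control. This is the question: *for $f\in L_p[0,1)^d$, does $s_nf\to f$ almost everywhere?*

The paper "Lebesgue Points of Multi-Dimensional Functions", from which the problem is taken, records three facts. The rectangular sums, in which each coordinate has its own $n_l$, need not converge a.e. (Fefferman). For $f\in L_2[0,1)^d$ the square sums do converge a.e. (Móricz; Schipp, Wade, Simon and Pál). For $1<p<2$, $d\ge2$, it states the question as unknown. We prove that the answer is yes. Write $|E|$ for the Lebesgue measure of $E$.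

**Theorem 1.** Let $d\ge1$, $1<p<\infty$. There is $C_{p,d}$ with $\big\|\sup_{n\in\mathbb N}|s_nf|\big\|_p\le C_{p,d}\|f\|_p$ for all $f\in L_p[0,1)^d$. Consequently $s_nf\to f$ a.e. for every $f\in L_p[0,1)^d$; in particular this holds for all $d\ge2$ and all $1<p<2$.

**Theorem 2.** If $|f|\le1_F$, then for all $\alpha>0$
$$\Big|\Big\{\sup_n|s_nf|>\alpha\Big\}\Big|\le C_d\,|F|\,\alpha^{-1}\big(1+\log^+\tfrac1\alpha\big)^{2d-1}.$$
Consequently $s_nf\to f$ a.e. whenever $\int|f|(\log^+|f|)^\kappa<\infty$ for some $\kappa>2d$.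

No claim is made that the exponent $2d$ is optimal. The proof is self-contained; it does not use the one-dimensional Carleson-type theorem, which is the case $d=1$.

**Remark (the endpoints of Theorem 1).** The range $1<p<\infty$ cannot be extended. For $f(x)=h(x_1)$ and $n\ge1$, $s_nf(x)$ is the one-dimensional partial sum $S_nh(x_1)$. By a theorem of Stein (Ann. of Math. 74, 1961) there is $h\in L_1[0,1)$ whose Walsh–Fourier series diverges a.e., so $p=1$ fails. For $p=\infty$ the maximal inequality fails. Take $h=\operatorname{sign}D_n$; near $0$ all $w_k$ with $k<n$ equal $1$, so there $S_nh=\int hD_n=\|D_n\|_1$. These norms are unbounded: let $n=\sum_{v<m}4^v$. On $[2^{-2v-1},2^{-2v})$, $v<m$, formula (1) gives $|D_n|=4^v-\frac{4^v-1}3\ge\frac23 4^v$, so this interval contributes at least $\frac13$, and $\|D_n\|_1\ge m/3$.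

## 2. Reduction to a finite maximal inequality

**Step 1: the maximal inequality gives convergence.** The purpose is to see why only the inequality must be proved. For $x,y\in[0,1)$,
$$\sum_{k<2^i}w_k(x)w_k(y)=\prod_{s<i}\big(1+r_s(x)r_s(y)\big)=2^i\,1[x,y\text{ lie in the same dyadic interval of length }2^{-i}],\tag{2}$$
because each factor is $2$ or $0$ and the product is nonzero iff the first $i$ binary digits of $x$ and $y$ agree. Let $E_M$ be the conditional expectation onto dyadic cubes of side $2^{-M}$. Multiplying (2) over the coordinates gives $s_{2^M}f=E_Mf$. So $E_Mf$ is a combination of the $w_k$ with all $k_l<2^M$, and $s_n(E_Mf)=E_Mf$ for $n\ge2^M$. Hence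
$$\limsup_n|s_nf-f|\le\sup_n|s_n(f-E_Mf)|+|f-E_Mf| .$$
By the maximal inequality the $L_p$ norm of the right side is at most $(C_{p,d}+1)\|f-E_Mf\|_p$, which tends to $0$ as $M\to\infty$. So the left side is $0$ a.e.

**Step 2: a fixed finite resolution.** For $n<2^N$ we have $s_nf=s_n(E_Nf)$ and $\|E_Nf\|_p\le\|f\|_p$. By monotone convergence as $N\to\infty$ it is enough to bound $\max_{n<2^N}|s_nf|$ for $f$ constant on dyadic cubes of side $2^{-N}$, with constants independent of $N$.

*Standing convention.* Fix $N\ge1$. Let $\mathcal B_N$ denote the unions of dyadic cubes of side $2^{-N}$, and also the functions constant on such cubes. Through Section 9 and in the first step of Section 10 all sets and functions are $\mathcal B_N$-measurable, all integers $n$ and all frequencies lie in $[0,2^N)$, and functions chosen to depend on $x$ are chosen constant on cubes of side $2^{-N}$. Constants $C$ depend only on $d$ (and on exponents where indicated) and may change from line to line. We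 write $\mathrm{avg}_Qh$ for the mean of $h$ over $Q$, and $P^l_J$ for the projection onto the frequencies $k_l\in J$ in the variable $x_l$.

*Iterating in the variables.* For $d=2$, $s_n=S^{(1)}_nS^{(2)}_n$, one partial sum in each variable, and the first thing to try is to apply a one-dimensional maximal inequality twice. This would need
$$\sup_n|S^{(1)}_nS^{(2)}_nf|\le\sup_nS^{(1)}_n\big(\sup_m|S_m^{(2)}f|\big),$$
an argument that uses positivity of the kernel. But $D_3$ takes the value $-1$ on the last quarter, so $S_3$ is not positive. The inner function $S_n^{(2)}f$ changes with $n$, and $n$ depends on the point $x$. If we let the inner index run freely, we are estimating rectangular sums, which need not converge. So we must use that the two indices are the same.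

## 3. Dyadic frequency intervals and wave packets

**Definition (frequency intervals).** A dyadic interval $\omega\subset[0,2^N)$ of length $2^{i+1}$, $0\le i\le N-1$, has level $i$; $\omega^-$ and $\omega^+$ are its lower and upper halves. Let $\omega_i(n)$ be the level-$i$ interval containing $n$.

Two integers lie in the same level-$i$ interval iff they agree in all digits $>i$; digit $i$ decides the half. This gives three facts:

- (a) $n_i=1\iff n\in\omega_i(n)^+$.
- (b) If $\tau'<\tau$ and $n_\tau=1$, then $\omega_{\tau'}(n)\subset\omega_\tau(n)^+$.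
- (c) $\{k<n\}=\bigsqcup_{i:\,n_i=1}\omega_i(n)^-$, where $k\in\omega_i(n)^-$ means that $i$ is the highest digit in which $k$ and $n$ differ.

For $N=3$, $n=5=101_2$: $\omega_0(5)=\{4,5\}$, $\omega_1(5)=\{4,5,6,7\}$, $\omega_2(5)=\{0,\dots,7\}$, the digits equal to $1$ are $0$ and $2$, and (c) reads $\{k<5\}=\{4\}\sqcup\{0,1,2,3\}$.

**Definition (bitiles).** In dimension $b$, a bitile of level $i=i_P$ is a pair $P=(Q_P,\omega_P)$ with $\omega_P$ of level $i$ and $Q_P\subset[0,1)^b$ a dyadic cube of side $2^{-i}$. Put $P\le P'$ iff $Q_P\subset Q_{P'}$ and $\omega_{P'}\subset\omega_P$. $Q_i(z)$ is the dyadic cube of side $2^{-i}$ containing $z$.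

If the boxes $Q_P\times\omega_P$ and $Q_{P'}\times\omega_{P'}$ intersect, then $P$ and $P'$ are comparable, since the one of higher level has the smaller cube and the larger interval. For $b=1$, $N=3$: $([0,\tfrac12),\{4,\dots,7\})$ is a bitile of level $1$; it lies below $([0,1),\{4,5\})$ and below $([0,1),\{6,7\})$.

**Definition (wave packets).** Let $\emptyset\ne L\subset\{1,\dots,b\}$; $L$ is called the type. Put
$$W_\omega(z)=\prod_{l\in L}w_{\min\omega^-}(z_l)\prod_{l\notin L}w_{\min\omega^+}(z_l),\qquad W_P=W_{\omega_P}.$$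
The type is full if $L=\{1,\dots,b\}$.

We need two facts. First, for $m$ divisible by $2^i$ and $k<2^i$ we have $w_{m+k}=w_mw_k$, so by (2) the projection onto $[m,m+2^i)$ in one variable has kernel $w_m(x)w_m(y)2^i1[\dots]$. Hence for $\omega$ of level $i$
$$\prod_{l\in L}P^l_{\omega^-}\prod_{l\notin L}P^l_{\omega^+}h\,(z)=W_\omega(z)\,\mathrm{avg}_{Q_i(z)}(W_\omega h).\tag{3}$$
In particular, since $W_\omega=\pm1$, the number $\mathrm{avg}_Q(W_\omega h)$ for a cube $Q$ of side $2^{-i}$ depends only on the left side of (3).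

Second, let $n\in\omega_P^+$, $i=i_P$. Then $w_{\min\omega^-}=r_iw_{\min\omega^+}$, because the two minima differ by the digit $i$. Also $w_n=w_{\min\omega^+}w_{n-\min\omega^+}$ with $n-\min\omega^+<2^i$, so the last factor is constant on dyadic intervals of length $2^{-i}$. Therefore
$$W_P=\pm\rho_iW_n\ \text{ on }Q_P,\qquad\rho_i(z)=\prod_{l\in L}r_i(z_l),\quad W_n(z)=\prod_{l=1}^bw_n(z_l),\tag{4}$$
with a sign that is constant on $Q_P$. The function $\rho_i$ is constant on cubes of side $2^{-i-1}$ and, as $L\ne\emptyset$, has mean $0$ on cubes of side $2^{-i}$.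

For example, if $b=2$, $L=\{2\}$, $\omega=\{4,\dots,7\}$, then $W_\omega=w_6(z_1)w_4(z_2)$. With $n=7$, $W_\omega W_7=w_1(z_1)w_3(z_2)=r_0(z_1)r_0(z_2)\cdot r_1(z_2)$, which is a sign constant on squares of side $\tfrac12$ times $\rho_1=r_1(z_2)$.

## 4. Sorting frequencies by their first disagreement with $n$

By fact (c), $s_n=\sum\prod_{l=1}^dP^l_{\omega_{i_l}(n)^-}$, summed over tuples $(i_1,\dots,i_d)$ with all $n_{i_l}=1$. In Section 1, $n=3=11_2$ has $\{k<3\}=\{2\}\sqcup\{0,1\}$, and the square $[0,3)^2$ is cut into $\{2\}^2$, $\{0,1\}^2$, $\{2\}\times\{0,1\}$ and $\{0,1\}\times\{2\}$. In the first two blocks $k_1,k_2$ leave $n$ at the same digit; in the third $k_1$ leaves at the lower digit; in the fourth $k_2$ does. We sort in this way in general.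

**Definition (ordered partitions and their operators).** Group the tuples by the ordered set partition $(B_1,\dots,B_r)$ of $\{1,\dots,d\}$ such that $i_l=\tau_\nu$ for $l\in B_\nu$ and $\tau_1<\dots<\tau_r$. (From now on $r$ without an index is the number of blocks.) For a fixed ordered partition let $D_\nu=B_1\cup\dots\cup B_\nu$, $D_0=\emptyset$, and
$$\Pi^\nu_\omega=\prod_{l\in B_\nu}P^l_{\omega^-}\prod_{l\in D_{\nu-1}}P^l_{\omega^+},\qquad C^\nu_n=\sum_{i:\,n_i=1}\Pi^\nu_{\omega_i(n)},\qquad U^q_n=C^q_nC^{q+1}_n\cdots C^r_n,\quad U^{r+1}_n=\mathrm{Id}.$$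

**Lemma 3.** For $q\le r$, $U^q_n$ is the Fourier multiplier with values in $\{0,1\}$ that equals $1$ at $k$ iff there are $\tau_q<\dots<\tau_r$ with $n_{\tau_\nu}=1$ and $k_l\in\omega_{\tau_\nu}(n)^-$ for $l\in B_\nu$, $\nu\ge q$, and $k_l\in\omega_{\tau_q}(n)^+$ for $l\in D_{q-1}$. The $\tau_\nu$ are then unique. In particular
$$s_n=\sum_{(B_1,\dots,B_r)}U^1_n.\tag{5}$$

*Proof.* Expand the product: choose $\tau_q,\dots,\tau_r$ with $n_{\tau_\nu}=1$, and require $k_l\in\omega_{\tau_\nu}(n)^-$ for $l\in B_\nu$ and $k_l\in\omega_{\tau_\nu}(n)^+$ for $l\in D_{\nu-1}$. For $l\in B_\nu$, $\nu<r$, this contains $k_l\in\omega_{\tau_\nu}(n)^-\cap\omega_{\tau_{\nu+1}}(n)^+$. The first membership says that $\tau_\nu$ is the highest digit in which $k_l$ and $n$ differ, the second that they agree in all digits $\ge\tau_{\nu+1}$. So $\tau_\nu<\tau_{\nu+1}$, and the indices increase. Conversely, if they increase, then by (b) $\omega_{\tau_{\nu'}}(n)\subset\omega_{\tau_\nu}(n)^+$ for $\nu'<\nu$,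 so all conditions on the upper halves with $\nu>q$ follow from those listed in the lemma. Each $\tau_\nu$ is determined by $k_l$ for any $l\in B_\nu$, so at most one choice contributes. For $q=1$ we recover exactly the tuples belonging to the partition, which gives (5). $\square$

*For $d=2$:* there are three ordered partitions. For $(\{1,2\})$, $U^1_n=\sum_{n_i=1}P^1_{\omega_i(n)^-}P^2_{\omega_i(n)^-}$. For $(\{1\},\{2\})$, $C^1_n=\sum_{n_i=1}P^1_{\omega_i(n)^-}$ and $C^2_n=\sum_{n_i=1}P^2_{\omega_i(n)^-}P^1_{\omega_i(n)^+}$. The third is symmetric. For $d=1$ there is only $(\{1\})$, and $r=1$.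

The next lemma removes the dependence on $n$ inside the product: once an interval $\omega$ of the outermost factor is fixed, the rest depends on $\omega$ only.

**Lemma 4.** If $\omega$ has level $i$ and $n\in\omega^+$, then $\Pi^q_\omega U^{q+1}_n=\Pi^q_\omega U^{q+1}_{\min\omega}$.

*Proof.* For $q=r$ there is nothing to prove. Let $q<r$ and $l\in B_q$. On the left, $k_l\in\omega^-=\omega_i(n)^-$ and $k_l\in\omega_{\tau_{q+1}}(n)^+$ (as $l\in D_q$) force $\tau_{q+1}>i$, as in the proof of Lemma 3. On the right, $\tau_{q+1}>i$ because $\min\omega$ has zero digits in positions $\le i$. For $\tau>i$ we have $\omega_\tau(n)=\omega_\tau(\min\omega)$ and $n_\tau=(\min\omega)_\tau$. All $\tau_\nu$, $\nu\ge q+1$, are $>i$, so by Lemma 3 the two multipliers coincide. $\square$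

Fix an ordered partition and $q\in\{1,\dots,r\}$. Put $D=D_q$, $b=|D|$, use the type $L=B_q$ in the variables $x_D$, and write $x=(x_D,x^c)$. For a bitile $P=(Q,\omega)$ in the variables $x_D$ let
$$F_P(x^c)=\mathrm{avg}_Q\big(W_\omega\,U^{q+1}_{\min\omega}f(\cdot,x^c)\big).$$
Since $U^q_n=\sum_{n_i=1}\Pi^q_{\omega_i(n)}U^{q+1}_n$ and $n_i=1$ means $n\in\omega_i(n)^+$, (3) and Lemma 4 give, with $P_i=(Q_i(x_D),\omega_i(n))$,
$$U^q_nf(x)=\sum_{i:\,n_i=1}F_{P_i}(x^c)W_{P_i}(x_D),\qquad F_P(x^c)=\mathrm{avg}_Q\big(W_\omega U^{q+1}_nf(\cdot,x^c)\big)\ \text{ for every }n\in\omega^+.\tag{6}$$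
The second formula holds because $F_P$ depends only on $\Pi^q_\omega U^{q+1}_{\min\omega}f=\Pi^q_\omega U^{q+1}_nf$. It is the reason why a family of bitiles sharing one $n$ is easy to handle: all its coefficients come from one function, $U^{q+1}_nf$.

## 5. Coefficients that depend on the interval, and the region $k_2<k_1$

To sum (6) with a point-dependent $n$ we shall need square-sum bounds on the $F_P$. Two kinds are available.

**Bessel's inequality for full type.** *Let the type be full, let $c_P=\mathrm{avg}_{Q_P}(W_Ph)$, and let $S$ be a set of bitiles with pairwise disjoint $Q_P\times\omega_P^-$. Then $\sum_{P\in S}|c_P|^2|Q_P|\le\|h\|_2^2$.* Indeed $1_{Q_P}$ has spectrum in $[0,2^{i_P})^b$, so $\phi_P=|Q_P|^{-1/2}W_P1_{Q_P}$ has spectrum in $(\omega_P^-)^b$ and support $Q_P$. For two elements of $S$ either the supports or the spectra are disjoint, so the $\phi_P$ are orthonormal, and $\langle h,\phi_P\rangle=|Q_P|^{1/2}c_P$.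

This needs one function $h$ for all $P$. In $F_P$ the function $U^{q+1}_{\min\omega}f$ changes with $\omega$ as soon as $q<r$. For $q\ge2$ a different orthogonality helps.

**Orthogonality for $q\ge2$.** The $0/1$ multipliers $\Pi^q_\omega U^{q+1}_{\min\omega}$ have disjoint supports for distinct $\omega$: if $k_l\in\omega^+$ for some $l\in D_{q-1}\ne\emptyset$ and $k_{l'}\in\omega^-$ for some $l'\in B_q$, then $\omega$ is the smallest dyadic interval containing $k_l$ and $k_{l'}$. By (3), $|\Pi^q_\omega U^{q+1}_{\min\omega}f|=|F_P(x^c)|$ on $Q_P\times\{x^c\}$. Summing the squares over all $\omega$ and all cubes,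
$$\int\sum_P|F_P(x^c)|^2|Q_P|\,dx^c\le\|f\|_2^2\qquad(q\ge2),\tag{7}$$
the sum over all bitiles.

**Where this stops.** For $q=1$ there is no upper half in $\Pi^1_\omega$, and (7) is false with any constant independent of $N$ when $r\ge2$. Take $d=2$, $(\{1\},\{2\})$. If $k_1\in\omega^-$ and $m=\min\omega$, then $U^2_m$ is $1$ at $k$ iff $k_2<m$: the digit $\tau$ with $k_2\in\omega_\tau(m)^-$ and $m_\tau=1$ exceeds the level of $\omega$, so $k_1\in\omega\subset\omega_\tau(m)^+$ by (b). So $\Pi^1_\omega U^2_{\min\omega}$ has the multiplier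
$$1[k_1\in\omega^-]\;1[k_2<\min\omega].$$
The intervals $[2^{N-1},2^{N-1}+2^{i+1})$, $0\le i\le N-2$, all contain $2^{N-1}$ in their lower halves. So for $f(x)=w_{2^{N-1}}(x_1)$, where $k=(2^{N-1},0)$, each of these $\omega$ gives $\Pi^1_\omega U^2_{\min\omega}f=f$, and the left side of (7) is at least $N-1$ while $\|f\|_2=1$.

**What replaces it.** In this example, when $k_1\in\omega^-$, a number $k_2<k_1$ is either $<\min\omega$ or lies in $\omega^-$. Hence
$$1[k_2<\min\omega]=1[k_2<k_1]-1[k_2<k_1]\,1[k_2\in\omega^-]\qquad(k_1\in\omega^-).$$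
The region $\Gamma=\{k_2<k_1\}$ does not depend on $\omega$. Let $P_\Gamma$ be the projection onto it. The first term is $\Pi^1_\omega$ applied to the *fixed* function $P_\Gamma f$. The second is $P^1_{\omega^-}P^2_{\omega^-}P_\Gamma f$, again a fixed function, now with full type in two variables. Both fall under Bessel's inequality. For instance, for $\omega=\{4,\dots,7\}$ and $k_1=5$ the identity says $\{k_2<4\}=\{k_2<5\}\setminus\{4\}$.

In general, let $q=1$, $r\ge2$, fix $l_1\in B_1$ and write $\kappa=k_{l_1}$. Let $\Gamma$ be the set of $k$ for which there exist $\tau_2<\dots<\tau_r$ with $\kappa_{\tau_\nu}=1$ and $k_l\in\omega_{\tau_\nu}(\kappa)^-$ for $l\in B_\nu$, $2\le\nu\le r$. These $\tau_\nu$ are unique: $\tau_\nu$ is the highest digit in which $k_l$ and $\kappa$ differ. Let $P_\Gamma$ be the frequency projection onto $\Gamma$. For $d=2$ this is the region above, by fact (c).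

**Lemma 5.** For every $\omega$,
$$\Pi^1_\omega U^2_{\min\omega}=\Pi^1_\omega P_\Gamma-\Pi^1_\omega\prod_{l\in B_2}P^l_{\omega^-}\,P_\Gamma.\tag{8}$$

*Proof.* Let $\omega$ have level $i$, $m=\min\omega$, and let $k_l\in\omega^-$ for all $l\in B_1$ (otherwise both sides vanish at $k$). For $\tau>i$, $\omega_\tau(m)=\omega_\tau(\kappa)$ and $m_\tau=\kappa_\tau$, as $m,\kappa\in\omega$. Moreover $m_\tau=0$ for $\tau\le i$; and if $\tau>i$, $m_\tau=1$, then $\omega\subset\omega_\tau(m)^+$ by (b), so the condition $k_l\in\omega_{\tau_2}(m)^+$, $l\in D_1=B_1$, in Lemma 3 is automatic. Hence $U^2_m$ is $1$ at $k$ iff $k\in\Gamma$ and $\tau_2>i$. Let $k\in\Gamma$.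

- If $\tau_2\le i$, then $\tau_2<i$, because $\kappa\in\omega^-$ gives $\kappa_i=0$. So for $l\in B_2$, $k_l\in\omega_{\tau_2}(\kappa)\subset\omega^-$: this interval has length at most $2^i$ and contains $\kappa\in\omega^-$.
- If $\tau_2>i$, then for $l\in B_2$ we have $k_l\in\omega_{\tau_2}(\kappa)^-$ while $\omega\subset\omega_{\tau_2}(\kappa)^+$, so $k_l\notin\omega^-$.

So the second term on the right of (8) removes exactly the $k\in\Gamma$ with $\tau_2\le i$. $\square$

Since averages depend only on the left side of (3), for $q=1$, $r\ge2$ we obtain $F_P=g_P-e_P$ with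
$$g_P(x^c)=\mathrm{avg}_Q\big(W_\omega P_\Gamma f(\cdot,x^c)\big),\qquad e_P(x^c)=\mathrm{avg}_Q\Big(W_\omega\prod_{l\in B_2}P^l_{\omega^-}P_\Gamma f(\cdot,x^c)\Big).$$
Here $D=B_1=L$, so the type of $W_\omega$ is full in $x_{B_1}$. Apply (3) first in $x_{B_1}$ and then in $x_{D_2}=(x_{B_1},x_{B_2})$ to the same function: for $x_D\in Q$ and $i=i_P$,
$$e_P(x^c)W_P(x_D)=\Pi^1_\omega\prod_{l\in B_2}P^l_{\omega^-}P_\Gamma f(x)=\tilde c_{\tilde P}\,\tilde W_{\tilde P}(x_{D_2}),\tag{9}$$
$$\tilde P=(Q\times Q_i(x_{B_2}),\omega),\qquad\tilde c_{\tilde P}=\mathrm{avg}_{Q_{\tilde P}}(\tilde W_{\tilde P}P_\Gamma f),$$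
where $\tilde W_{\tilde P}$ has full type in the variables $x_{D_2}$ and the remaining variables are parameters.

The price is that the $e_P$-part lives in more variables ($x_{D_2}$) than $F_P$ did ($x_{B_1}$). This is why the tree estimate of the next section must work with two densities.

## 6. One tree, two densities

The setting of this section and the next: $b=b'+b''$, $b'\ge1$, $b''\ge0$, and $z=(y,t)\in[0,1)^{b'}\times[0,1)^{b''}$ (omit $t$ if $b''=0$). Given are $G\subset[0,1)^b$, $n:G\to[0,2^N)$, $j:G\to\{-1,\dots,N-1\}$, a type $L$, and numbers $c_P$. Put $P_i(z)=(Q_i(z),\omega_i(n(z)))$.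

**Definition (densities).** For $b$-dimensional bitiles $P$ and $b'$-dimensional bitiles $R$,
$$\mathrm{dens}(P)=\sup_{P'\ge P}\frac{|\{z\in G\cap Q_{P'}:n(z)\in\omega_{P'}\}|}{|Q_{P'}|},\qquad\mathrm{dens}_t(R)=\sup_{R'\ge R}\frac{|\{y\in Q_{R'}:(y,t)\in G,\ n(y,t)\in\omega_{R'}\}|}{|Q_{R'}|}.$$

Example ($b=1$, $N=3$, $G=[0,1)$, $n(z)=5$ on $[0,\tfrac12)$ and $n(z)=0$ on $[\tfrac12,1)$): for $P=([0,\tfrac12),\{4,\dots,7\})$, $P'=P$ already gives $\mathrm{dens}(P)=1$. For $P=([\tfrac12,1),\{4,\dots,7\})$, $P'=P$ gives $0$, but $P'=([0,1),\{4,5\})$ gives $\tfrac12$, so $\mathrm{dens}(P)=\tfrac12$.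

For some $\delta\in(0,1]$ we assume

$(R_\delta)$: if $z=(y,t)\in G$ and $0\le i\le j(z)$, then $\mathrm{dens}_t\big(Q_i(y),\omega_i(n(z))\big)\le\delta$.

For $\delta=1$ this always holds. For a set $\mathbf P$ of bitiles let
$$A_{\mathbf P}(z)=\sum c_{P_i(z)}W_{P_i(z)}(z)\qquad(z\in G),$$
the sum over $i\le j(z)$ with $n_i(z)=1$ and $P_i(z)\in\mathbf P$.

**Definition (trees).** A tree $T$ with top $(Q_T,n_T)$ is a set of bitiles with $Q_P\subset Q_T$ and $n_T\in\omega_P$. So all its bitiles of level $i$ have $\omega_P=\omega_i(n_T)$. Put $T^+=\{P\in T:n_T\in\omega_P^+\}$, $T^-=T\setminus T^+$. $T$ is an up-tree if $T=T^+$.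

Example ($b=1$, $N=3$, top $([0,1),5)$): the largest tree consists of one bitile with $\omega=\{4,5\}$, two with $\{4,\dots,7\}$ and four with $\{0,\dots,7\}$. As $5=101_2$, levels $0$ and $2$ form $T^+$, level $1$ forms $T^-$.

**Lemma 6.** Assume $(R_\delta)$. Let $T$ be a tree with $|c_P|\le\lambda$ on $T$, $\sum_{P\in T^+}|c_P|^2|Q_P|\le\lambda^2|Q_T|$, and $\mathrm{dens}(P)\le\delta'$ on $T$. Then $\int_G|A_T|\le C\lambda\min(\delta,\delta')|Q_T|$.

*Proof.* Let $T\ne\emptyset$.

**Step 1: a martingale.** The purpose is to have one maximal function controlling all truncations of $A_T$. Put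
$$f_T=\sum_{P\in T^+}c_PW_{n_T}W_P1_{Q_P}=\sum_id_i,$$
where $d_i$ is the part with $i_P=i$. By (4) with $n=n_T\in\omega_P^+$, $W_{n_T}W_P=\pm\rho_i$ on $Q_P$. So $d_i$ is constant on cubes of side $2^{-i-1}$ and $E_id_i=0$, whence $E_mf_T=\sum_{i<m}d_i$. The $d_i$ are orthogonal, and bitiles of $T$ of equal level have the same interval, hence disjoint cubes. So $\|f_T\|_2^2=\sum_{T^+}|c_P|^2|Q_P|\le\lambda^2|Q_T|$. Put $f_T^*=\max_{0\le m\le N}|E_mf_T|$. By Doob's inequality $\|f_T^*\|_2\le2\|f_T\|_2$, and by Cauchy–Schwarz $\int_{Q_T}f_T^*\le2\lambda|Q_T|$.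

**Step 2: a pointwise bound.** Let $z\in G\cap Q_T$. Call $m$ admissible for $z$ if every $i\le j(z)$ with $n_i(z)=1$, $P_i(z)\in T$ satisfies $i<m$. We show that for admissible $m\le N$
$$|A_T(z)|\le2\max_{s\le m}|E_sf_T(z)|+\lambda.\tag{10}$$
If $P_i(z)\in T^-$ and $n_i(z)=1$, then $n_T$ and $n(z)$ lie in the lower and upper half of the same level-$i$ interval, so $i$ is the highest digit in which they differ. So $T^-$ contributes at most one term, of modulus $\le\lambda$.

Let $i_0$ be the smallest index such that $n(z)$ and $n_T$ agree in all digits $\ge i_0$. If $P_i(z)\in T^+$ and $n_i(z)=1$, then both numbers lie in $\omega_i(n(z))^+$, so $i\ge i_0$. Conversely, let $i\ge i_0$. Then $\omega_i(n_T)=\omega_i(n(z))$, so the only possible element of $T$ of level $i$ whose cube contains $z$ is $P=P_i(z)$. If $P\in T^+$, then the digit $i$ of $n_T$ is $1$, so $n_i(z)=1$, and $d_i(z)=W_{n_T}(z)c_PW_P(z)$; otherwise $d_i(z)=0$. So the $T^+$-part of $A_T(z)$ equals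
$$W_{n_T}(z)\sum_{i_0\le i\le\min(j(z),m-1)}d_i(z),$$
where stopping at $m-1$ loses nothing because $m$ is admissible. The sum is $0$ or a difference of two values $E_sf_T(z)$ with $s\le m$. This proves (10).

**Step 3: the bound with $\delta'$.** We cover $Q_T$ by cubes just below the scale of the tree. Let $\mathcal J$ be the set of maximal dyadic cubes $J\subset Q_T$ of side $\ge2^{-N}$ containing no $Q_P$, $P\in T$. Every $Q_P$ has side $\ge2^{-N+1}$, so the cubes of side $2^{-N}$ qualify and $\mathcal J$ partitions $Q_T$. As $T\ne\emptyset$, $J\ne Q_T$, and the parent $\hat J\subset Q_T$ of $J$ contains some $Q_{P_0}$, $P_0\in T$. Let $J$ have side $2^{-m_J}$.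

Let $z\in J\cap G$ with $A_T(z)\ne0$. Any $P_i(z)\in T$ has a cube that meets $J$ and is not contained in $J$, so it strictly contains $J$ and $i\le m_J-1$. Thus $m_J$ is admissible. Since $E_sf_T$ is constant on $J$ for $s\le m_J$, (10) gives $|A_T(z)|\le2\inf_Jf_T^*+\lambda$. Moreover at least one $P_i(z)$ lies in $T$, so $n(z)\in\omega_i(n_T)\subset\omega^*:=\omega_{m_J-1}(n_T)$. The pair $(\hat J,\omega^*)$ is a bitile, and $(\hat J,\omega^*)\ge P_0$, because $\omega_{P_0}=\omega_{i_{P_0}}(n_T)$ and $i_{P_0}\ge m_J-1$. As $\mathrm{dens}(P_0)\le\delta'$, the set of such $z$ has measure at most $\delta'|\hat J|=2^b\delta'|J|$. Summing over $J$,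
$$\int_G|A_T|\le2^b\delta'\Big(2\int_{Q_T}f_T^*+\lambda|Q_T|\Big)\le5\cdot2^b\lambda\delta'|Q_T|.$$

**Step 4: the bound with $\delta$.** We repeat Step 3 on each slice. Let $Q_T=Q_T'\times Q_T''$ and fix $t\in Q_T''$. Let $T(t)$ be the set of $b'$-dimensional bitiles $R=(Q',\omega)$ such that, for the cube $Q''\ni t$ of the same side, $P=(Q'\times Q'',\omega)\in T$, and $P=P_i(y',t)$ with $i=i_P\le j(y',t)$ for some $y'\in Q'$ with $(y',t)\in G$. Then $R=(Q_i(y'),\omega_i(n(y',t)))$, so $(R_\delta)$ gives $\mathrm{dens}_t(R)\le\delta$ on $T(t)$.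

If $T(t)=\emptyset$, then $A_T(\cdot,t)=0$. Otherwise let $\mathcal J(t)$ be the set of maximal dyadic cubes $J\subset Q_T'$ of side $\ge2^{-N}$ containing no $Q_R$, $R\in T(t)$; they partition $Q_T'$, and $\hat J\subset Q_T'$ contains some $Q_{R_0}$, $R_0\in T(t)$. Let $y\in J$, $z=(y,t)\in G$, $A_T(z)\ne0$. All $P_i(z)\in T$ with $i\le j(z)$, $n_i(z)=1$ give elements of $T(t)$ whose cubes contain $y$, hence strictly contain $J$. So $m_J$ is admissible, $E_sf_T(\cdot,t)$ is constant on $J$ for $s\le m_J$, and $n(z)\in\omega^*=\omega_{m_J-1}(n_T)$, since at least one such $P_i(z)$ exists. As $(\hat J,\omega^*)\ge R_0$, the set of such $y$ has measure at most $\delta|\hat J|=2^{b'}\delta|J|$. By (10),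
$$\int|A_T(y,t)|1_G\,dy\le2^{b'}\delta\Big(2\int_{Q_T'}f_T^*(y,t)\,dy+\lambda|Q_T'|\Big).$$
Integrating over $t\in Q_T''$ gives $\int_G|A_T|\le5\cdot2^{b'}\lambda\delta|Q_T|$. $\square$

## 7. Selecting trees by size and by density

**Lemma 7.** Assume $(R_\delta)$ and the Bessel condition: $\sum_{P\in S}|c_P|^2|Q_P|\le B$ for every set $S$ of bitiles with pairwise disjoint $Q_P\times\omega_P^-$. Then $\int_G|A_{\mathbf P}|\le C(\delta B|G|)^{1/2}$, where $\mathbf P$ is the set of all bitiles.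

*Proof.* If $|G|=0$ or $B=0$, both sides vanish (if $B=0$, all $c_P=0$). So let $B,|G|>0$, and discard all $P$ with $c_P=0$.

**Step 1: size selection.** Given a finite set $S$ and $\lambda>0$, we split $S=S'\sqcup S''$ so that every up-tree $T\subset S'$ satisfies $\sum_T|c_P|^2|Q_P|\le\lambda^2|Q_T|$, and $S''$ is a disjoint union of trees with $\sum|Q_T|\le\lambda^{-2}B$.

Start with $S_{\mathrm{cur}}=S$. As long as there is a pair $(Q,n)$ such that the up-tree $T=\{P\in S_{\mathrm{cur}}:Q_P\subset Q,\ n\in\omega_P^+\}$ has $\sum_T|c_P|^2|Q_P|>\lambda^2|Q|$, choose such a pair *with minimal $n$*, give $T$ the top $(Q,n)$, and remove from $S_{\mathrm{cur}}$ the tree $T^{\mathrm{rem}}=\{P\in S_{\mathrm{cur}}:Q_P\subset Q,\ n\in\omega_P\}\supset T$. Each step removes something, so this stops. Let $S'$ be what remains and $S''$ the union of the $T^{\mathrm{rem}}$. An up-tree in $S'$ is part of the largest one with the same top, so $S'$ is as required. As $S_{\mathrm{cur}}$ shrinks, no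 new pair becomes eligible, and the chosen $n$'s are nondecreasing.

We claim that the selected $T$'s together have pairwise disjoint $Q_P\times\omega_P^-$. Within one $T$: for different levels, say $\omega_P\subsetneq\omega_{P'}$, $n_T\in\omega_{P'}^+$ gives $\omega_P\subset\omega_{P'}^+$, so $\omega_P^-\cap\omega_{P'}^-=\emptyset$; bitiles of equal level have the same $\omega$ and disjoint cubes. Now let $P\in T$, $P'\in T'$ come from different steps, with intersecting boxes. If $\omega_P^-=\omega_{P'}^-$, then the levels and intervals coincide, the cubes intersect, and $P=P'$, which is impossible. So we may take $\omega_P^-\subsetneq\omega_{P'}^-$. Then $Q_{P'}\subset Q_P$ and $\omega_P\subset\omega_{P'}^-$, so $n_T\in\omega_{P'}^-$, $n_{T'}\in\omega_{P'}^+$ and $n_T<n_{T'}$. So $T$ was chosen before $T'$. But $Q_{P'}\subset Q_P\subset Q_T$ and $n_T\in\omega_P\subset\omega_{P'}$, so $P'$ was removed with $T^{\mathrm{rem}}$ at the latest, a contradiction. The Bessel condition for the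 union of the $T$'s gives $\lambda^2\sum|Q_T|\le B$.

**Step 2: density selection.** Given $S$ and $\delta'>0$, $\{P\in S:\mathrm{dens}(P)>\delta'\}$ is a disjoint union of trees with $\sum|Q_T|\le|G|/\delta'$. Take the maximal bitiles $P'$ with $|\{z\in G\cap Q_{P'}:n(z)\in\omega_{P'}\}|>\delta'|Q_{P'}|$. They are pairwise incomparable, so their boxes $Q_{P'}\times\omega_{P'}$ are disjoint. Hence so are these subsets of $G$, since a common $z$ would put $(z,n(z))$ in two boxes, and $\sum|Q_{P'}|\le|G|/\delta'$. Each $P$ in question lies below some such $P'$; assign it to one of them. The bitiles assigned to $P'$ form a tree with top $(Q_{P'},n)$ for any $n\in\omega_{P'}$.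

**Step 3: summation.** We balance the two selections. Let $\lambda_k=2^{-k}$, $\delta_k=\lambda_k^2|G|/B$, $k\in\mathbb Z$. For very negative $k$ the whole finite collection $S_k$ of undiscarded bitiles satisfies

- (α) every up-tree $T\subset S_k$ has $\sum_T|c_P|^2|Q_P|\le\lambda_k^2|Q_T|$;
- (β) $\mathrm{dens}\le\delta_k$ on $S_k$.

Start from such a $k$. Given $S_k$, apply first Step 1 with $\lambda_{k+1}$ and then Step 2 with $\delta_{k+1}$ to what remains. This gives $S_{k+1}\subset S_k$ satisfying (α), (β) for $k+1$, and $S_k\setminus S_{k+1}$ is a disjoint union of trees with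
$$\sum|Q_T|\le B\lambda_{k+1}^{-2}+|G|/\delta_{k+1}=8B\lambda_k^{-2}.$$
Since $\{P\}$ is an up-tree with top $(Q_P,n)$, $n\in\omega_P^+$, (α) gives $|c_P|\le\lambda_k$ on $S_k$; as $c_P\ne0$, $\bigcap S_k=\emptyset$. So the trees exhaust all undiscarded bitiles. Lemma 6 applies to each tree in $S_k\setminus S_{k+1}$ with $\lambda=\lambda_k$, $\delta'=\delta_k$, so
$$\int_G|A_{\mathbf P}|\le\sum_kC\lambda_k\min(\delta,\delta_k)\,8B\lambda_k^{-2}=8C\sum_k\min\big(\delta B2^k,\ |G|2^{-k}\big)\le C(\delta B|G|)^{1/2},$$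
where the last sum is bounded by two geometric series meeting at $2^k\approx(|G|/\delta B)^{1/2}$. $\square$

## 8. Exponent two, and a cut at density $2^{-K}$

Fix an ordered partition and $q\in\{1,\dots,r\}$, let $|f|\le1_F$, $|F|>0$, and use the notation of (6), $D=D_q$. Put $U^q_*f=\max_{n<2^N}|U^q_nf|$. For $G'\subset[0,1)^d$ and $n:G'\to[0,2^N)$ write $P_i(x)=(Q_i(x_D),\omega_i(n(x)))$, and let $\mathrm{dens}(P;x^c)$ be the density of Section 6 in the variables $x_D$ for the slice $G'_{x^c}$.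

**Lemma 8.** Let $j:G'\to\{-1,\dots,N-1\}$ be such that $\mathrm{dens}(P_i(x);x^c)\le\delta$ for all $x\in G'$, $0\le i\le j(x)$. Then
$$\int_{G'}\Big|\sum_{i\le j(x),\,n_i(x)=1}F_{P_i(x)}(x^c)W_{P_i(x)}(x_D)\Big|\,dx\le C(\delta|F||G'|)^{1/2}.$$

*Proof.* The hypothesis says that $(R_\delta)$ holds for every slice $G'_{x^c}$ in the variables $x_D$, with $b''=0$. Also $\|f\|_2^2\le|F|$.

**Case $q\ge2$.** For fixed $x^c$ apply Lemma 7 with $c_P=F_P(x^c)$ and $B(x^c)=\sum_P|F_P(x^c)|^2|Q_P|$. By Cauchy–Schwarz in $x^c$ and (7),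
$$\int C\big(\delta B(x^c)|G'_{x^c}|\big)^{1/2}dx^c\le C\Big(\delta\int B\;|G'|\Big)^{1/2}\le C(\delta|F||G'|)^{1/2}.$$

**Case $q=r=1$.** Here $D=\{1,\dots,d\}$ and $F_P=\mathrm{avg}_{Q_P}(W_Pf)$ with full type. Bessel's inequality gives the Bessel condition with $B=\|f\|_2^2\le|F|$; apply Lemma 7.

**Case $q=1$, $r\ge2$.** Write $F_P=g_P-e_P$ as in Section 5. For $g_P$ the type is full in $x_{B_1}$ and the coefficients come from the one function $P_\Gamma f(\cdot,x^c)$. Lemma 7 with $B(x^c)=\|P_\Gamma f(\cdot,x^c)\|_2^2$ and Cauchy–Schwarz in $x^c$, together with $\|P_\Gamma f\|_2\le\|f\|_2$, give the bound.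

For $e_P$, fix the remaining variables $x_{\mathrm{rest}}$ outside $D_2$. By (9), the sum
$$\sum_{i\le j(x),\,n_i(x)=1}e_{P_i(x)}(x^c)W_{P_i(x)}(x_D)$$
is the function $A_{\mathbf P}$ of Section 6 in the variables $z=(y,t)=(x_{B_1},x_{B_2})$, for the set $G'_{x_{\mathrm{rest}}}$ and the functions $n,j$, with the full-type coefficients $\tilde c_{\tilde P}$. Condition $(R_\delta)$ holds because here $\mathrm{dens}_t(\cdot)=\mathrm{dens}(\,\cdot\,;(t,x_{\mathrm{rest}}))$; this is where the slice density is used with $b''>0$. Lemma 7 with $B=\|P_\Gamma f(\cdot,x_{\mathrm{rest}})\|_2^2$ and Cauchy–Schwarz in $x_{\mathrm{rest}}$ give the bound again. $\square$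

**What this gives directly, and where it stops.** Let $G=\{U^q_*f>\alpha\}$, $|G|>0$, let $n(x)$ attain the maximum, and take $G'=G$, $j\equiv N-1$, $\delta=1$. Lemma 8 and (6) give $\alpha|G|\le C(|F||G|)^{1/2}$. With $X=|F|/|G|$ this reads
$$\alpha\le CX^{1/2}.$$
For exponents $p<2$ we need about $\alpha\le CX^{1/p}$, which for small $X$ is a much smaller number. But terms of density at most $\delta$ satisfy the better bound $(\delta X)^{1/2}$, and for $\delta=X\le1$ this is $X$, which is more than enough. What remains are terms of density between $X$ and $1$, that is, about $\log\frac1X$ dyadic values of the density. For these we give up $L_2$ and use the second formula in (6): on one tree the coefficients are averages of a single function, dominated by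
$$\Phi:=U^{q+1}_*f\qquad(\Phi=|f|\text{ if }q=r).$$
Averages of $\Phi$ are small off a small exceptional set. So the step from $q+1$ to $q$ costs a logarithm.

Let $M_D$ be the dyadic maximal operator over dyadic cubes (side $\ge2^{-N}$) in $x_D$, with $x^c$ frozen. By Fubini it has weak type $(1,1)$ with constant $1$; and since $(M_D\Phi)^p\le M_D(\Phi^p)$, also $|\{M_D\Phi>\mu\}|\le\mu^{-p}\|\Phi\|_p^p$ for $p\ge1$.

**Proposition 9.** Let $\alpha>0$, $G=\{U^q_*f>\alpha\}$, $|G|>0$, and let $\mu>0$ satisfy $|\{M_D\Phi>\mu\}|\le|G|/2$. With $K=\lceil|\log_2(|F|/|G|)|\rceil$,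
$$\alpha\le C\big(K\mu+2^{-K/2}(|F|/|G|)^{1/2}\big).\tag{11}$$

*Proof.*

**Step 1: the split.** Let $n(x)$ be the smallest $n$ with $|U^q_nf(x)|=U^q_*f(x)$. Let $\Omega=\{M_D\Phi>\mu\}$ and $G'=G\setminus\Omega$, so $|G'|\ge|G|/2$ and
$$\tfrac12\alpha|G|\le\int_{G'}|U^q_{n(x)}f(x)|\,dx.$$
Since $P_i(x)\le P_{i'}(x)$ for $i'\le i$, $\mathrm{dens}(P_i(x);x^c)$ is nondecreasing in $i$. Let $j(x)$ be the largest $i$ with $\mathrm{dens}(P_i(x);x^c)\le2^{-K}$ ($-1$ if there is none). Split (6), with $n=n(x)$, into the high terms $i>j(x)$ and the low terms $i\le j(x)$. By Lemma 8 with $\delta=2^{-K}$ the low terms contribute at most $C2^{-K/2}(|F||G|)^{1/2}$.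

**Step 2: trees for the high terms.** Fix $x^c$ and $0\le k<K$. Let $\mathcal P_k$ be the set of bitiles $P$ with $2^{-k-1}<\mathrm{dens}(P;x^c)\le2^{-k}$ for which some $y\in Q_P$ has $(y,x^c)\in G'$. The high terms at $x\in G'$ are exactly those with $P_i(x)\in\bigcup_{k<K}\mathcal P_k$. By the density selection (Step 2 of Lemma 7) with $\delta'=2^{-k-1}$, $\mathcal P_k$ is a disjoint union of trees with $\sum|Q_T|\le2^{k+1}|G'_{x^c}|$. For $P\in\mathcal P_k$ we have $Q_P\times\{x^c\}\not\subset\Omega$, hence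
$$\mathrm{avg}_Q\Phi(\cdot,x^c)\le\mu\quad\text{for every dyadic cube }Q\supseteq Q_P.\tag{12}$$
By (6), $|F_P|\le\mathrm{avg}_{Q_P}\Phi\le\mu$.

**Step 3: square sums on one tree.** For each of these trees we claim
$$\sum_{P\in T^+}|F_P|^2|Q_P|\le4^b\mu^2|Q_T|.\tag{13}$$
Let $T^+\ne\emptyset$ and $h=W_{n_T}U^{q+1}_{n_T}f(\cdot,x^c)$, so $|h|\le\Phi$. By (6) with $n=n_T\in\omega_P^+$ and by (4), $F_P=\pm\mathrm{avg}_{Q_P}(\rho_{i_P}h)$ for $P\in T^+$. We do not control $h$ itself, but only its averages at the scales of the tree; so we replace it by these. Let $\mathcal J$ be the set of maximal dyadic $J\subset Q_T$ (side $\ge2^{-N}$) containing no $Q_P$, $P\in T^+$; they partition $Q_T$. Let $\bar h=\mathrm{avg}_Jh$ on $J$. If $J$ meets $Q_P$, then $J\subsetneq Q_P$ and $\rho_{i_P}$ is constant on $J$. So $Q_P$ is a union of cubes $J$, and $F_P=\pm\mathrm{avg}_{Q_P}(\rho_{i_P}\bar h)$. Since the parent $\hat J$ contains $Q_{P_0}$ for some $P_0\in T^+$, (12) gives $|\bar h|\le\mathrm{avg}_J\Phi\le2^b\mathrm{avg}_{\hat J}\Phi\le2^b\mu$.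

The functions $|Q_P|^{-1/2}\rho_{i_P}1_{Q_P}$, $P\in T^+$, are orthonormal: those of equal level have disjoint cubes, and for $i<i'$ a function of level $i$ is constant on cubes of side $2^{-i'}$, where $\rho_{i'}$ has mean $0$. Bessel's inequality for $\bar h1_{Q_T}$ gives (13).

**Step 4: summing the high terms.** Lemma 6 on the slice $G'_{x^c}$, with $b''=0$, $\delta=1$, $j\equiv N-1$, $c_P=F_P(x^c)$, $\delta'=2^{-k}$, $\lambda=2^b\mu$, and summation over the trees give for $\mathcal P_k$ at most $C\mu2^{-k}\cdot2^{k+1}|G'_{x^c}|$. Integrating in $x^c$ and summing over $k<K$, the high terms contribute at most $CK\mu|G|$. Altogether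
$$\tfrac12\alpha|G|\le C\big(K\mu|G|+2^{-K/2}(|F||G|)^{1/2}\big),$$
which is (11). $\square$

## 9. Descending through the blocks

**Proposition 10.** For every ordered partition, all $1\le q\le r+1$ and $1<\sigma<\infty$: $|\{U^q_*f>\alpha\}|\le C_\sigma\alpha^{-\sigma}|F|$ for all $|f|\le1_F$, $\alpha>0$.

*Proof.* Descending induction on $q$. For $q=r+1$, $U^{r+1}_*f=|f|\le1_F$ and the claim is trivial.

**Step 1: norms of $\Phi$.** Assume the claim for $q+1$ and let $\Phi=U^{q+1}_*f$. In $\|\Phi\|_p^p=p\int_0^\infty\alpha^{p-1}|\{\Phi>\alpha\}|\,d\alpha$ use the claim with an exponent in $(1,p)$ for $\alpha\le1$ and with an exponent $>p$ for $\alpha>1$. Both integrals converge, and $\|\Phi\|_p\le C_p|F|^{1/p}$ for every $p\in(1,\infty)$.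

**Step 2: use of (11).** Let $G=\{U^q_*f>\alpha\}$; we may assume $|F|,|G|>0$. Put $X=|F|/|G|$. As $|\{M_D\Phi>\mu\}|\le\mu^{-p}\|\Phi\|_p^p\le C_p\mu^{-p}|F|$, we may take $\mu=C_p'X^{1/p}$ in (11). Since $2^{-K}\le\min(X,X^{-1})$, we have $2^{-K/2}X^{1/2}\le\min(X,1)\le X^{1/p}$. Since $K\le1+|\log_2X|$,
$$\alpha\le C_p(1+|\log X|)X^{1/p}\qquad\text{for every }p\in(1,\infty).$$

**Step 3: absorbing the logarithm.** Given $\sigma$, use some $p\in(1,\sigma)$ if $X\le1$ and some $p>\sigma$ if $X>1$. In both cases the logarithm is absorbed, and $\alpha\le C_\sigma X^{1/\sigma}$, which is the claim for $q$. $\square$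

By (5) and a union bound over the finitely many ordered partitions, with $s_*^{(N)}f:=\max_{n<2^N}|s_nf|$,
$$|\{s_*^{(N)}f>\alpha\}|\le C_\sigma\alpha^{-\sigma}|F|\qquad(|f|\le1_F,\ \alpha>0,\ 1<\sigma<\infty).\tag{14}$$

## 10. The $L_p$ maximal inequality

**Step 1: from indicator-bounded functions to $L_p$, at level $N$.** Let $1<p<\infty$ and let $f$ be $\mathcal B_N$-measurable. Put $F_j=\{2^j\le|f|<2^{j+1}\}$, $f_j=f1_{F_j}$, $j\in\mathbb Z$ (finitely many are nonzero). Choose $\sigma_0<p<\sigma_1$ in $(1,\infty)$ and $\epsilon\in(0,1)$ with $\sigma_0(1+\epsilon)<p<\sigma_1(1-\epsilon)$, and $c_\epsilon$ with $\sum_{u\in\mathbb Z}c_\epsilon2^{-\epsilon|u|}=1$. If $s_*^{(N)}f>2^{j_0}$, then $s_*^{(N)}f_j>c_\epsilon2^{-\epsilon|j-j_0|}2^{j_0}$ for some $j$, since $s_*^{(N)}f\le\sum_js_*^{(N)}f_j$. Apply (14) to $2^{-j-1}f_j$, which is bounded by $1_{F_j}$, at the level $c_\epsilon2^{-\epsilon|j-j_0|+j_0-j-1}$: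

- if $j\ge j_0$, with $\sigma=\sigma_0$ and $u=j-j_0$, the measure is at most $C\,2^{u\sigma_0(1+\epsilon)}|F_j|$;
- if $j<j_0$, with $\sigma=\sigma_1$ and $u=j_0-j$, the measure is at most $C\,2^{-u\sigma_1(1-\epsilon)}|F_j|$.

Since $2^{j_0p}=2^{jp}2^{-up}$ in the first case and $2^{jp}2^{up}$ in the second,
$$\begin{aligned}\|s_*^{(N)}f\|_p^p&\le C\sum_{j_0}2^{j_0p}|\{s_*^{(N)}f>2^{j_0}\}|\\&\le C\sum_j2^{jp}|F_j|\Big[\sum_{u\ge0}2^{-u(p-\sigma_0(1+\epsilon))}+\sum_{u>0}2^{-u(\sigma_1(1-\epsilon)-p)}\Big]\le C\|f\|_p^p,\end{aligned}$$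
with $C$ depending only on $p,d$.

**Step 2: conclusion.** By Step 2 of Section 2 this gives $\big\|\sup_n|s_nf|\big\|_p\le C_{p,d}\|f\|_p$ for all $f\in L_p[0,1)^d$, and by Step 1 of Section 2, $s_nf\to f$ a.e. This proves Theorem 1, and so answers the question affirmatively for all $d\ge2$, $1<p<2$. $\blacksquare$

## 11. Counting logarithms near $L_1$

We now follow the logarithms in Section 9 instead of absorbing them. Each block costs one logarithm in $K$ and one in passing from level sets of $\Phi$ to an integral of $\Phi$.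

**Step 1: the restricted estimate, $\mathcal B_N$-measurable case.** For a fixed ordered partition put $a_q=2(r-q)+1$. We show by descending induction, for $q=r,\dots,1$,
$$(H_q):\qquad|\{U^q_*f>\alpha\}|\le C|F|\alpha^{-1}\big(1+\log^+\tfrac1\alpha\big)^{a_q}\qquad(|f|\le1_F,\ \alpha>0).$$
Put $a_{r+1}=-1$ and $\Phi=U^{q+1}_*f$. First, for $\beta>0$,
$$\int_{\{\Phi>\beta\}}\Phi\le C|F|\big(1+\log^+\tfrac1\beta\big)^{a_{q+1}+1}.\tag{15}$$
For $q=r$ the exponent is $0$ and $\int\Phi=\int|f|\le|F|$. For $q<r$ the left side equals $\beta|\{\Phi>\beta\}|+\int_\beta^\infty|\{\Phi>s\}|\,ds$. Use $(H_{q+1})$ for levels $\le1$, where $\int_\beta^1s^{-1}(1+\log\frac1s)^{a_{q+1}}ds\le(1+\log\frac1\beta)^{a_{q+1}+1}$, and Proposition 10 with exponent $2$ for levels $>1$.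

Since $\Phi\le\beta+\Phi1_{\{\Phi>\beta\}}$, we have $\{M_D\Phi>2\beta\}\subset\{M_D(\Phi1_{\{\Phi>\beta\}})>\beta\}$, and the weak type $(1,1)$ bound gives $|\{M_D\Phi>2\beta\}|\le\beta^{-1}\int_{\{\Phi>\beta\}}\Phi$.

Let $G=\{U^q_*f>\alpha\}$, $|F|,|G|>0$, $X=|F|/|G|$.

Suppose $X\le1$. Take $\beta=AX(1+\log\frac1X)^{a_{q+1}+1}$ with $A\ge1$ large. Then $\beta\ge X$, so $\log^+\frac1\beta\le\log\frac1X$, and by (15) $|\{M_D\Phi>2\beta\}|\le\frac{C|F|}{AX}=\frac CA|G|\le\frac12|G|$ for suitable $A$ depending only on $d$. By (11) with $\mu=2\beta$, and since $K\le1+\log_2\frac1X$ and $2^{-K/2}X^{1/2}\le X$,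
$$\alpha\le CX\big(1+\log\tfrac1X\big)^{a_{q+1}+2}=CX\big(1+\log\tfrac1X\big)^{a_q}.$$
In particular $\alpha\le CX^{1/2}$, so $\log\frac1X\le C+2\log^+\frac1\alpha$. Inserting this, $\alpha\le CX(1+\log^+\frac1\alpha)^{a_q}$, which is $(H_q)$.

Suppose $X>1$. Then $|G|\le|F|$, which gives $(H_q)$ for $\alpha\le1$; and $|G|\le C\alpha^{-2}|F|$ by Proposition 10, which gives it for $\alpha>1$.

Since $a_1=2r-1\le2d-1$, (5) and a union bound give
$$|\{s_*^{(N)}f>\alpha\}|\le C_d|F|\alpha^{-1}\big(1+\log^+\tfrac1\alpha\big)^{2d-1}\qquad(|f|\le1_F,\ \mathcal B_N\text{-measurable}).\tag{16}$$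

**Step 2: general $|f|\le1_F$.** We drop the measurability assumption. Let $F_M=\{E_M1_F>\tfrac12\}$ and $f_M=1_{F_M}E_Mf$. As $|E_Mf|\le E_M1_F\le1$, $|f_M|\le1_{F_M}$. By martingale convergence $E_M1_F\to1_F$ and $E_Mf\to f$ a.e., so $1_{F_M}\to1_F$ and $f_M\to f$ a.e., and by dominated convergence $f_M\to f$ in $L_1$ and $|F_M|\to|F|$. For fixed $N$, $\max_{n<2^N}|s_nf_M|\to\max_{n<2^N}|s_nf|$ uniformly, since $|s_ng|\le n^d\|g\|_1$. Let $0<\alpha'<\alpha$. For large $M\ge N$, $\{\max_{n<2^N}|s_nf|>\alpha\}\subset\{s_*^{(M)}f_M>\alpha'\}$, and (16) at level $M$ bounds the measure of the latter by $C_d|F_M|\alpha'^{-1}(1+\log^+\frac1{\alpha'})^{2d-1}$. Let $M\to\infty$, then $\alpha'\to\alpha$, then $N\to\infty$. This proves the first part of Theorem 2. Write $s_*f=\sup_n|s_nf|$.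

**Step 3: convergence.** Let $\int|f|(\log^+|f|)^\kappa<\infty$ with $\kappa=2d+\eta$, $\eta>0$; then $f\in L_1$. For $M\ge1$ let $h=f1_{\{|f|\ge2^M\}}=\sum_{j\ge M}f_j$ with $f_j=f1_{F_j}$, $F_j=\{2^j\le|f|<2^{j+1}\}$. The series converges in $L_1$, so $s_nh=\sum_{j\ge M}s_nf_j$ for each $n$ and $s_*h\le\sum_{j\ge M}s_*f_j$. Let $0<\epsilon<1$ and let $c\in(0,1]$ satisfy $\sum_{j\ge1}cj^{-1-\eta}\le1$. If $s_*h>\epsilon$, then $s_*f_j>\epsilon cj^{-1-\eta}$ for some $j\ge M$. Apply the first part to $2^{-j-1}f_j$ at the level $\epsilon cj^{-1-\eta}2^{-j-1}$, whose inverse has logarithm at most $C_\epsilon j$: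
$$|\{s_*h>\epsilon\}|\le C_\epsilon\sum_{j\ge M}|F_j|\,2^j\,j^{1+\eta}\,j^{2d-1}\le C_\epsilon'\int_{\{|f|\ge2^M\}}|f|(\log^+|f|)^{2d+\eta}\longrightarrow0\qquad(M\to\infty),$$
because $|f|(\log^+|f|)^\kappa\ge2^j(j\log2)^\kappa$ on $F_j$.

Since $f-h$ is bounded, $s_n(f-h)\to f-h$ a.e. by Theorem 1. So $\limsup_n|s_nf-f|\le s_*h+|h|$ a.e., and
$$\Big|\Big\{\limsup_n|s_nf-f|>2\epsilon\Big\}\Big|\le|\{s_*h>\epsilon\}|+|\{|f|\ge2^M\}|\longrightarrow0\qquad(M\to\infty).$$
As $\epsilon$ is arbitrary, $s_nf\to f$ a.e. This proves Theorem 2. $\blacksquare$
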